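
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}

\title{Varieties of $\mathrm{H}^+$-algebras and double Heyting algebras with exactly four
subvarieties that are not finitely generated}


\begin{abstract}
By a theorem of Day, a variety of Heyting algebras with only finitely many subvarieties is
generated by a finite algebra. We show that this fails for Heyting algebras with a dual
pseudocomplement ($\mathrm{H}^+$-algebras) and for double Heyting algebras. In each of the two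
settings there are exactly $2^{\aleph_0}$ varieties that have exactly four subvarieties and are not
finitely generated, and four is the least possible number. The examples are algebras of upsets of a
poset of height two: an infinite fence, a hub, and a small gadget by which every element outside a
fixed three-element chain can find the end of the fence in a bounded number of steps. We also show
that finite generation does follow for varieties of $\mathrm{H}^+$-algebras that satisfy
$x^+\wedge x^{++}=0$.
\end{abstract}

\section{Introduction}

A \emph{Heyting algebra} is a bounded lattice with an operation $\to$ such that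
$x\wedge y\le z$ if and only if $x\le y\to z$; we write $\neg x=x\to 0$. An
\emph{$\mathrm{H}^+$-algebra} is a Heyting algebra with a further unary operation $^+$, the
\emph{dual pseudocomplement}: $x^+$ is the least $y$ with $x\vee y=1$. A \emph{double Heyting
algebra} is an algebra $\langle A;\wedge,\vee,\to,\mathbin{\dot{-}},0,1\rangle$ whose reduct
without $\dot{-}$ is a Heyting algebra and in which
\[
x\mathbin{\dot{-}}y\le z\iff x\le y\vee z .
\]
In a double Heyting algebra $1\mathbin{\dot{-}}x$ is the least $y$ with $x\vee y=1$. We write
$x^+=1\mathbin{\dot{-}}x$, so that every term of $\mathrm{H}^+$-algebras is also a term of double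
Heyting algebras. Let $\mathcal H^+$ and $\mathcal{DH}$ be the varieties of $\mathrm{H}^+$-algebras
and of double Heyting algebras. The chains $\mathbf 2$ and $\mathbf 3$ with two and three elements
carry a unique structure of each kind. A variety is \emph{finitely generated} if it is generated
by a finite algebra, or equivalently by a finite set of finite algebras.

If $\mathcal V$ is a finitely generated variety of algebras with lattice reducts, then
J\'onsson's Lemma, recalled below, leaves only finitely many subdirectly irreducible algebras in
$\mathcal V$, and hence only finitely many subvarieties. Is the converse true? For Heyting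
algebras it is: Day proved that a variety of Heyting algebras with only finitely many subvarieties
is finitely generated. Problem~21 of \cite{DHA} asks whether a variety of
$\mathrm{H}^+$-algebras or of double Heyting algebras with finitely many subvarieties must be
finitely generated. The analogy suggests the answer yes. The answer is no in both cases, already
at the smallest conceivable place.

\begin{theorem}\label{thm:A}
Let $\mathcal C$ be $\mathcal H^+$ or $\mathcal{DH}$. There is an infinite algebra $A\in\mathcal C$
such that the subvarieties of $\mathrm{Var}(A)$ are exactly the trivial variety,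
$\mathrm{Var}(\mathbf 2)$, $\mathrm{Var}(\mathbf 3)$ and $\mathrm{Var}(A)$, and $\mathrm{Var}(A)$
is not finitely generated. So Problem~21 of \cite{DHA} has a negative answer both for
$\mathrm{H}^+$-algebras and for double Heyting algebras.
\end{theorem}

\begin{theorem}\label{thm:B}
In each of $\mathcal H^+$ and $\mathcal{DH}$ there are exactly $2^{\aleph_0}$ varieties that have
exactly four subvarieties (so they cover $\mathrm{Var}(\mathbf 3)$) and are not finitely
generated. The number four is least possible: a variety with at most three subvarieties is
finitely generated.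
\end{theorem}

\begin{theorem}\label{thm:C}
If $\mathcal V\subseteq\mathcal H^+$ satisfies $x^+\wedge x^{++}=0$ and has finitely many
subvarieties, then $\mathcal V$ is finitely generated.
\end{theorem}

For the parenthetical remark and the last sentence of Theorem~\ref{thm:B} we use a known fact: in
both $\mathcal H^+$ and $\mathcal{DH}$ the smallest subvarieties are, in increasing order, the
trivial variety, $\mathrm{Var}(\mathbf 2)$ and $\mathrm{Var}(\mathbf 3)$. Thus every other
subvariety properly contains these three. Nothing else in the paper depends on this fact.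

\paragraph{The idea.}
A finitely generated Heyting algebra of bounded depth is finite (Lemma~\ref{lem:finite} below),
and so an infinite Heyting algebra of bounded depth has large finite subalgebras. The operation
$^+$ destroys this. On the upsets of a poset, $\neg$ looks downward and $^+$ looks upward;
together they walk along zigzags $x>y<z>\cdots$, and a single element can generate an infinite
algebra even over a poset of height two. We build an infinite algebra $A$ with a distinguished
element $g$ and a distinguished copy $\{0,m,1\}$ of $\mathbf 3$ such that
\begin{itemize}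
\item from every $x\notin\{0,m,1\}$ one reaches $g$ by a term from a fixed \emph{finite} list;
\item from $g$ one reaches every element of $A$, though by terms of unbounded length.
\end{itemize}
The first statement is first-order and survives in ultrapowers; the second needs to hold only in
$A$ itself. Together they say that a subalgebra of an ultrapower of $A$ has at most three elements
or contains a copy of $A$. A further first-order condition makes these subalgebras simple, so that
homomorphic images add nothing new. Section~\ref{sec:criterion} turns this into a criterion.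
Section~\ref{sec:fence} shows on a bare fence what has to be arranged, and
Sections~\ref{sec:algebra}--\ref{sec:generate} arrange it. Theorems~\ref{thm:B}
and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.

\section{Tools}\label{sec:tools}

\paragraph{Universal algebra.} An algebra is \emph{subdirectly irreducible} (s.i.) if it is
nontrivial and among its congruences different from the identity there is a least one; a simple
algebra is s.i. Every algebra embeds into the product of its s.i.\ quotients, so a
variety is determined by its s.i.\ members. Algebras with a lattice reduct generate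
congruence-distributive varieties, and for these \emph{J\'onsson's Lemma} says that the s.i.\
members of $\mathrm{Var}(K)$ lie in $HSP_U(K)$, where $H$, $S$, $P_U$ stand for homomorphic
images, subalgebras and ultraproducts. If $K$ is a finite set of finite algebras, the s.i.\
members of $\mathrm{Var}(K)$ lie in $HS(K)$. Hence \emph{a finitely generated variety of algebras
with lattice reducts has, up to isomorphism, only finitely many s.i.\ members, all of them
finite}. By \emph{{\L}o\'s's theorem} an ultrapower $A^*$ of $A$ satisfies the same first-order
sentences as $A$, also when the sentences mention elements of $A$ and these are interpreted in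
$A^*$ by their diagonal images.

\paragraph{Heyting algebras.} In a Heyting algebra $x=y$ if and only if
$(x\to y)\wedge(y\to x)=1$. Heyting congruences correspond to filters, with $F$ giving
$\{(x,y):(x\to y)\wedge(y\to x)\in F\}$; for the principal filter ${\uparrow}c$ this is
$\{(x,y):x\wedge c=y\wedge c\}$. Hence a Heyting algebra is s.i.\ if and only if among its elements
different from $1$ there is a greatest one, $\epsilon$.

\paragraph{Upsets.} For a poset $X$ and $Y\subseteq X$ let ${\uparrow}Y$ and ${\downarrow}Y$ be
the sets of elements that are $\ge$, respectively $\le$, some element of $Y$. The upsets of $X$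
form a double Heyting algebra with $\vee=\cup$, $\wedge=\cap$, $0=\emptyset$, $1=X$ and
\begin{equation}\label{eq:ops}
x\to y=X\setminus{\downarrow}(x\setminus y),\quad
x\mathbin{\dot{-}}y={\uparrow}(x\setminus y),\quad
\neg x=X\setminus{\downarrow}x,\quad
x^+={\uparrow}(X\setminus x).
\end{equation}
Indeed, an upset $z$ is disjoint from ${\downarrow}(x\setminus y)$ iff it is disjoint from
$x\setminus y$, and it contains ${\uparrow}(x\setminus y)$ iff it contains $x\setminus y$.

\section{A criterion}\label{sec:criterion}

To have few subvarieties, $\mathrm{Var}(A)$ must have few essentially different s.i.\ members, and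
by J\'onsson's Lemma these lie in $HSP_U(A)$. The following hypotheses make $H$ harmless by~(i),
and $S$ as harmless as possible by (ii) and~(iii). Put
\[
\delta(x)=\neg(x^+).
\]
In every $\mathrm{H}^+$-algebra $1^+=0$, so $\delta(1)=1$. Over upsets,
$X\setminus\delta(x)={\downarrow}{\uparrow}(X\setminus x)$.

\begin{proposition}\label{prop:criterion}
Let $\mathcal C$ be $\mathcal H^+$ or $\mathcal{DH}$; terms, subalgebras and congruences refer to
the signature of $\mathcal C$. Let $A\in\mathcal C$ be infinite and suppose:
\begin{enumerate}
\item[\textup{(i)}] for some $k$, $\delta^k(x)=0$ for all $x\in A\setminus\{1\}$;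
\item[\textup{(ii)}] there is $m\in A\setminus\{0,1\}$ such that $\{0,m,1\}$ is a subalgebra;
\item[\textup{(iii)}] there are $g\in A$ that generates $A$, and finitely many one-variable terms
$\sigma_1,\dots,\sigma_n$, such that for every $x\in A\setminus\{0,m,1\}$ some $\sigma_i(x)$
equals $g$.
\end{enumerate}
Then:
\begin{enumerate}
\item[\textup{(a)}] $A$ is s.i., and every s.i.\ member of $\mathrm{Var}(A)$ is isomorphic to
$\mathbf 2$ or $\mathbf 3$ or has a subalgebra isomorphic to $A$.
\item[\textup{(b)}] $\mathrm{Var}(A)$ is not finitely generated and has exactly four subvarieties: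
the trivial variety, $\mathrm{Var}(\mathbf 2)$, $\mathrm{Var}(\mathbf 3)$ and $\mathrm{Var}(A)$.
\item[\textup{(c)}] If $A'\in\mathcal C$ is infinite and also satisfies the hypotheses, with its
own $k'$, $m'$, $g'$ and terms, and $\mathrm{Var}(A)=\mathrm{Var}(A')$, then $A\cong A'$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Every nontrivial subalgebra $B$ of an ultrapower of $A$ is simple.} The condition
``$\delta^k(x)=0$ for all $x\ne1$'' is a universal first-order sentence, so it passes from $A$ to
its ultrapowers and to their subalgebras, in particular to $B$. Let $\theta$ be a congruence of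
$B$ with $(x,y)\in\theta$, $x\ne y$. Then $z=(x\to y)\wedge(y\to x)\neq 1$ and $(z,1)\in\theta$.
Applying $\delta^k$ gives $(0,1)\in\theta$, and so $\theta$ is the full congruence.

Therefore every nontrivial algebra in $HSP_U(A)$ is isomorphic to a subalgebra of an ultrapower
of $A$. By J\'onsson's Lemma the s.i.\ members of $\mathrm{Var}(A)$ are exactly the
nontrivial algebras of this form. In particular $A$ is s.i.

\emph{Subalgebras of ultrapowers.} Let $B$ be a nontrivial subalgebra of an ultrapower $A^*$, and
write $m,g$ also for their diagonal images. By (iii) and {\L}o\'s's theorem $A^*$ satisfies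
\[
\forall x\ \Bigl(x=0\ \vee\ x=m\ \vee\ x=1\ \vee\ \bigvee_{i=1}^n\sigma_i(x)=g\Bigr).
\]
If $x\in B$, then all $\sigma_i(x)$ are in $B$. So if $g\notin B$, then $B\subseteq\{0,m,1\}$, and
hence $B=\{0,1\}\cong\mathbf 2$ or $B=\{0,m,1\}\cong\mathbf 3$. If $g\in B$, then $B$ contains the
subalgebra of $A^*$ generated by the diagonal element $g$. This is the diagonal image of the
subalgebra of $A$ generated by $g$, that is, a copy of $A$. This proves~(a).

(b) Let $\mathcal W\subseteq\mathrm{Var}(A)$ be a subvariety. If some s.i.\ member of $\mathcal W$
is not isomorphic to $\mathbf 2$ or $\mathbf 3$, then $A\in\mathcal W$ by~(a), and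
$\mathcal W=\mathrm{Var}(A)$. Otherwise all s.i.\ members of $\mathcal W$ are among $\mathbf 2$
and $\mathbf 3$. Since $\mathbf 2$ is a subalgebra of $\mathbf 3$, the variety $\mathcal W$ is
trivial, $\mathrm{Var}(\mathbf 2)$ or $\mathrm{Var}(\mathbf 3)$. By (ii) these three are indeed
subvarieties of $\mathrm{Var}(A)$. They are distinct: the first two are, and $x\vee\neg x=1$ holds
in $\mathbf 2$ but not in $\mathbf 3$. They are finitely generated, and $\mathrm{Var}(A)$ is not,
because it has the infinite s.i.\ member $A$. So there are exactly four.

(c) By (a) for $A'$, the algebra $A'$ is an infinite s.i.\ member of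
$\mathrm{Var}(A')=\mathrm{Var}(A)$. By (a) for $A$, it has a subalgebra $C\cong A$. As $C$ is
infinite, it contains some $x\notin\{0,m',1\}$, and hence $g'$ by (iii) for $A'$. But $g'$
generates $A'$. So $C=A'$.
\end{proof}

\section{A fence and a hub}\label{sec:fence}

We look for $A$ among algebras of upsets of posets of height two. Let us first see on the smallest
example how $^+$ and $\neg$ together produce infinitely many elements from one, and why that alone
is not enough.

\begin{example}\label{ex:fence}
Let $F$ be the fence with maximal elements $u_0,u_1,\dots$, minimal elements $b_0,b_1,\dots$, and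
$b_j<u_j,u_{j+1}$. Consider the term
\begin{equation}\label{eq:e}
e(x)=(x\vee\neg x)\wedge(x\vee\neg x)^+ .
\end{equation}
For the upset $x_k=\{u_0,\dots,u_k\}$ we have ${\downarrow}x_k=x_k\cup\{b_0,\dots,b_k\}$, so
$x_k\vee\neg x_k=F\setminus\{b_0,\dots,b_k\}$. The dual pseudocomplement of this is
${\uparrow}\{b_0,\dots,b_k\}=\{b_0,\dots,b_k\}\cup\{u_0,\dots,u_{k+1}\}$. Hence
\[
e(x_k)=\{u_0,\dots,u_{k+1}\}=x_{k+1},
\]
and the single element $x_0=\{u_0\}$ generates an infinite $\mathrm{H}^+$-algebra.
\end{example}

The fence suits the second of the two aims stated in the introduction: one element generates a lot.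
But hypothesis~(i) of Proposition~\ref{prop:criterion} fails. For $x=x_0\vee\neg x_0=F\setminus\{b_0\}$
the set $F\setminus\delta^n(x)=({\downarrow}{\uparrow})^n\{b_0\}$ is finite for every $n$, so no
power of $\delta$ sends $x$ to $0$. The first aim is missed as well: each application of
${\uparrow}$ or ${\downarrow}$ moves only one step along the fence, so the end of the fence cannot be
found in a bounded number of steps from a point far out.

The remedy for the first defect is a \emph{hub}: a new maximal element $a$ above almost all minimal
elements. Then any two points are joined by a short zigzag. But the hub also blurs: as soon as every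
maximal element has a lower neighbor below $a$, a zigzag of length two leads from every maximal
element to $a$, and another one from $a$ to every maximal element. If we only pass from sets to
their neighborhoods, all information is lost after a few steps. What helps is to use
complements. Suppose that all minimal elements except two, $p$ and $p'$, lie below $a$. Let $S$ be
a set of maximal elements that avoids $a$. Then the minimal elements \emph{all} of whose
upper neighbors are in $S$ must be among $p$ and $p'$. In this way a single step collapses an
arbitrary $S$ to a subset of $\{p,p'\}$. The neighborhoods of $p$ and $p'$ have to be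
chosen so that, possibly after replacing $S$ by another set, the collapse is not to the empty set,
and so that one can afterwards tell $p$ from $p'$ and start walking along the fence.

\section{The algebras $A_\alpha$}\label{sec:algebra}

Fix $\alpha\subseteq\{1,2,3,\dots\}$. For Theorem~\ref{thm:A} the reader may take
$\alpha=\emptyset$; the set $\alpha$ records decorations of the fence that will give
$2^{\aleph_0}$ examples. Let $X=X_\alpha=U\cup D$ be a disjoint union,
\[
U=\{a,r,t\}\cup\{u_j:j\ge0\},\qquad
D=\{p,p',q\}\cup\{b_j:j\ge0\}\cup\{c_j:j\in\alpha\},
\]
where the elements of $U$ are maximal, those of $D$ minimal, and $d<u$ for $d\in D$, $u\in U$ iff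
$u\in N(d)$, with
\begin{gather*}
N(p)=\{r\},\qquad N(p')=\{t\},\qquad N(q)=\{a,r,t\},\qquad N(b_0)=\{a,t,u_0,u_1\},\\
N(b_j)=\{a,u_j,u_{j+1}\}\ (j\ge1),\qquad N(c_j)=\{a,u_j\}\ (j\in\alpha).
\end{gather*}
See Figure~\ref{fig:X}. For $u\in U$ put $N(u)=\{d\in D:u\in N(d)\}$. Thus
\begin{gather*}
N(r)=\{p,q\},\qquad N(t)=\{p',q,b_0\},\qquad N(a)=D\setminus\{p,p'\},\qquad N(u_0)=\{b_0\},\\
N(u_j)=\{b_{j-1},b_j\}\ \text{for }j\ge1,\text{ together with }c_j\text{ if }j\in\alpha .
\end{gather*}
The elements of $N(z)$ are the \emph{neighbors} of $z$; every element has a neighbor. For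
a subset $Y$ of $U$ or of $D$ put $N(Y)=\bigcup_{y\in Y}N(y)$ and $N^2(Y)=N(N(Y))$, and write
$N^2(z)$ for $N^2(\{z\})$. For $Y\subseteq X$ we have
${\uparrow}Y=Y\cup N(Y\cap D)$ and ${\downarrow}Y=Y\cup N(Y\cap U)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(1,1.5)--(2,0)--(3,1.5)--(3,0);
\draw (3,1.5)--(4.5,0)--(4.5,1.5);
\draw (4.5,0)--(6,1.5)--(7,0)--(8,1.5)--(9,0)--(10,1.5);
\draw[dashed] (8,1.5)--(8,0);
\draw (10,1.5)--(10.5,0.75);
\node at (11,0.75) {$\cdots$};
\foreach \x/\l in {1/r,3/t,4.5/u_0,6/u_1,8/u_2,10/u_3}
  {\fill (\x,1.5) circle (2pt); \node[above] at (\x,1.55) {$\l$};}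
\foreach \x/\l in {2/q,4.5/b_0,7/b_1,8/c_2,9/b_2}
  {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.05) {$\l$};}
\foreach \x/\l in {0/p,3/p'}
  {\filldraw[fill=white] (\x,0) circle (2.5pt); \node[below] at (\x,-0.05) {$\l$};}
\fill (5.5,2.9) circle (2pt); \node[above] at (5.5,2.95) {$a$};
\end{tikzpicture}
\caption{The poset $X_\alpha$. The hub $a$ is a maximal element that lies above every minimal
element except the two white ones, $p$ and $p'$; the edges at $a$ are not drawn. To the right of
$t$ runs the fence $u_0,b_0,u_1,b_1,\dots$. The point $c_j$ is present only if $j\in\alpha$ (here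
$c_2$, dashed).}
\label{fig:X}
\end{figure}

\begin{lemma}\label{lem:hub}
\textup{(a)} $a\in N^2(S)$ for every nonempty $S\subseteq U$, and $N^2(a)=U$.

\textup{(b)} If $\emptyset\ne M\subseteq X$, then $({\downarrow}{\uparrow})^3M=X$.
\end{lemma}

\begin{proof}
(a) Each $u\in U$ has a neighbor below $a$: take $q$ for $a,r,t$, and $b_j$ for $u_j$. Hence
$a\in N^2(u)$ and, read backward, $u\in N^2(a)$.

(b) ${\uparrow}M$ contains some $u\in U$, so ${\downarrow}{\uparrow}M\supseteq N(u)$ contains a
neighbor of $a$. Then $({\downarrow}{\uparrow})^2M\supseteq{\downarrow}a\supseteq N(a)$. Since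
$N(N(a))=U$, finally $({\downarrow}{\uparrow})^3M\supseteq{\downarrow}U=X$.
\end{proof}

Let $A=A_\alpha$ be the set of all upsets $x$ of $X$ such that $x\cap U$ is finite or cofinite in
$U$ and $x\cap D$ is finite or cofinite in $D$.

\begin{lemma}\label{lem:closed}
$A$ contains $\emptyset$ and $X$ and is closed under $\cup$, $\cap$ and the operations
\eqref{eq:ops}. Hence it is an infinite double Heyting algebra and an infinite
$\mathrm{H}^+$-algebra.
\end{lemma}

\begin{proof}
$A$ is infinite, since it contains all finite subsets of $U$. By \eqref{eq:ops} and the formulas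
for ${\uparrow}Y$ and ${\downarrow}Y$ it suffices that $N$ maps
finite or cofinite subsets of $U$ to finite or cofinite subsets of $D$, and conversely.
\begin{itemize}
\item Let $S\subseteq U$ be finite. Each $N(u)$ with $u\ne a$ is finite, and $N(a)$ is cofinite.
So $N(S)$ is finite or cofinite.
\item Let $S\subseteq U$ be cofinite, $F=U\setminus S$. Then $D\setminus N(S)=\{d:N(d)\subseteq F\}$.
Every $d\notin\{p,p',q\}$ in this set has some neighbor $u_j$, which must be in the finite set $F$,
and each $u_j$ has finitely many neighbors. So $D\setminus N(S)$ is finite.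
\item If $T\subseteq D$ is finite, then $N(T)$ is finite, since each $N(d)$ is.
\item Let $T\subseteq D$ be cofinite. Then $U\setminus N(T)=\{u:N(u)\subseteq D\setminus T\}$ is
finite, because $D\setminus T$ is finite and $b_j\in N(u_j)$. \qedhere
\end{itemize}
\end{proof}

Put
\[
m=U,\qquad g=U\cup\{p\}.
\]
Both lie in $A$. We check hypotheses (i) and (ii) of Proposition~\ref{prop:criterion} at once, and
(iii) in the next three sections.

(i) Since $X\setminus\delta^3(x)=({\downarrow}{\uparrow})^3(X\setminus x)$,
Lemma~\ref{lem:hub}(b) gives $\delta^3(x)=0$ for all $x\ne1$.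

(ii) The chain $\{0,m,1\}$ is closed under all operations. Indeed, for $x\le y$ we have $x\to y=1$
and $x\mathbin{\dot{-}}y=0$, and the remaining values are $\neg m=X\setminus{\downarrow}U=0$,
$1\to m=X\setminus{\downarrow}D=m$, $1\to0=0$, $m\mathbin{\dot{-}}0=m$,
$1\mathbin{\dot{-}}m=m^+={\uparrow}D=1$ and $1\mathbin{\dot{-}}0=1$.

\section{Computing with subsets of $U$ and of $D$}\label{sec:calculus}

From now on we use only the operations of $\mathrm{H}^+$-algebras. To work with neighborhoods as
in Section~\ref{sec:fence} we must be able to separate the two levels of $X$, that is, to express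
$m=U$ in terms of a given element. In the fence the iterates $e(x),e(e(x)),\dots$ of the term
\eqref{eq:e} filled $U$ only in the limit; the hub makes three of them suffice. Let
$\mu(x)=e(e(e(x)))$.

\begin{lemma}\label{lem:mu}
If $x\in A\setminus\{0,1\}$, then $\mu(x)=m$.
\end{lemma}

\begin{proof}
An element of $U$ is in ${\downarrow}x$ only if it is in $x$, so $x\cup\neg x\supseteq U$, say
$x\vee\neg x=U\cup T$ with $T\subseteq D$. If $T=D$, then ${\downarrow}x=x$, and so
$M=X\setminus x$ is nonempty, an upset and a downset. Lemma~\ref{lem:hub}(b) gives
$M=({\downarrow}{\uparrow})^3M=X$, so $x=0$, a contradiction. Hence $T\ne D$ and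
\[
e(x)=(U\cup T)\cap{\uparrow}(D\setminus T)=N(D\setminus T)
\]
is a nonempty subset of $U$. For $\emptyset\ne S\subseteq U$ we have
$S\vee\neg S=U\cup(D\setminus N(S))$, and the same computation gives $e(S)=N(N(S))=N^2(S)$. By
Lemma~\ref{lem:hub}(a), $a\in e(e(x))$ and then $e(e(e(x)))\supseteq N^2(a)=U$. As
$e(e(e(x)))\subseteq U$, equality holds.
\end{proof}

\paragraph{The calculus.}
Represent $S\subseteq U$ by the upset $s=S$, and $T\subseteq D$ by the upset $\tau=U\cup T$. From
$\neg s=(U\setminus S)\cup(D\setminus N(S))$ and $\tau^+=(D\setminus T)\cup N(D\setminus T)$ we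
read off:
\begin{equation}\label{eq:calculus}
\begin{aligned}
m\wedge\neg s&\text{ represents }U\setminus S,&\qquad
m\vee\neg s&\text{ represents }D\setminus N(S),\\
m\vee\tau^+&\text{ represents }D\setminus T,&\qquad
m\wedge\tau^+&\text{ represents }N(D\setminus T).
\end{aligned}
\end{equation}
Unions and intersections are given by $\vee$ and $\wedge$. Hence all Boolean operations, $N$, and
the operations
\[
\Box S=\{d\in D:N(d)\subseteq S\}=D\setminus N(U\setminus S),\qquad
\Box T=\{u\in U:N(u)\subseteq T\}=U\setminus N(D\setminus T)
\]
are given by terms in the representing elements and $m$. From an upset $x$ we obtain $x\cap U$,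
represented by $x\wedge m$, and $x\cap D$, represented by $x\vee m$. If $B$ is an
$\mathrm{H}^+$-subalgebra of $A$ with $m\in B$, then
\[
B_U=\{S\subseteq U:S\in B\},\qquad B_D=\{T\subseteq D:U\cup T\in B\}
\]
are closed under the Boolean operations in $U$, respectively $D$, and $N$ and $\Box$ map each of
them into the other.

\section{Finding $p$ in boundedly many steps}\label{sec:locate}

The collapse described in Section~\ref{sec:fence} is now the following statement. Since $a$ is a
neighbor of all minimal elements except $p$ and $p'$, for every $S\subseteq U$ with $a\notin S$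
\begin{equation}\label{eq:star}
\Box S\subseteq\{p,p'\},\qquad p\in\Box S\iff r\in S,\qquad p'\in\Box S\iff t\in S.
\end{equation}
If $S$ contains neither $r$ nor $t$, we replace it by
\[
S^\circ=U\setminus N^2(S)=\{u\in U:N^2(u)\cap S=\emptyset\};
\]
the two descriptions agree because $v\in N^2(u)$ iff $u\in N^2(v)$. The element $r$ was placed so
that $N^2(r)=N(\{p,q\})=\{a,r,t\}$. So if $S$ contains none of $a,r,t$, then $r\in S^\circ$.

\begin{example}\label{ex:u5}
Let $x=\{u_5\}$. Then $e(x)=N^2(u_5)=\{a,u_4,u_5,u_6\}$ contains $a$, so $e(e(x))=U=m$. Put
$S=\{u_5\}$. It avoids $a,r,t$, and $S^\circ=U\setminus\{a,u_4,u_5,u_6\}$ contains $r$ and $t$ but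
not $a$. Hence $\Box S^\circ=\{p,p'\}$. To tell $p$ from $p'$ we start walking:
$N(\{p,p'\})=\{r,t\}$ and $N(\{r,t\})=\{p,p',q,b_0\}$. The elements of $U$ with all neighbors in
this last set are $r$, $t$ and $u_0$. Removing $r,t$ leaves $\{u_0\}$, the end of the fence. Now
$\{u_0\}^\circ=U\setminus N(b_0)=U\setminus\{a,t,u_0,u_1\}$ contains $r$ but not $a$ or $t$. So
$\Box\bigl(\{u_0\}^\circ\bigr)=\{p\}$. The same steps work for $\{u_j\}$ for every $j\ge2$; their
number does not depend on $j$.
\end{example}

\begin{lemma}\label{lem:locate}
There are finitely many one-variable $\mathrm{H}^+$-terms $\sigma_1,\dots,\sigma_n$ such that for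
every $x\in A\setminus\{0,m,1\}$ some $\sigma_i(x)$ equals $g$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mu}, $m=\mu(x)$, so every operation in the calculus of
Section~\ref{sec:calculus} is given by terms in $x$. The set $\{p\}\subseteq D$ is represented by
$g$. We describe a procedure with finitely many branches, each of fixed length, that produces
$\{p\}$. Each branch is a term $\sigma_i$.

\emph{Step 1: a set $S\subseteq U$ with $\emptyset\ne S\ne U$.} If
$x\cap U\notin\{\emptyset,U\}$, take $S=x\cap U$. If $x\cap U=\emptyset$, then $x=0$, because every
minimal element lies below a maximal one. This is excluded. If $x\cap U=U$, let $T=x\cap D$. Since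
$x\ne m,1$, we have $\emptyset\ne T\ne D$. Replacing $T$ by $D\setminus T$ if necessary, we may
assume $b_0\in T$. Take $S=\Box T$. It contains $u_0$, because $N(u_0)=\{b_0\}$. It is not $U$,
because an element of $D\setminus T$ has a neighbor, and this neighbor is not in $\Box T$.

\emph{Step 2: a nonempty set $P\subseteq\{p,p'\}$.} Replacing $S$ by $U\setminus S$ if necessary,
we may assume $a\notin S\ne\emptyset$. If $S$ meets $\{r,t\}$, take $P=\Box S$; it is as desired by
\eqref{eq:star}. Otherwise take $P=\Box S^\circ$. Here $a\notin S^\circ$, since $N^2(a)=U$ meets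
$S$, and $r\in S^\circ$, since $N^2(r)=\{a,r,t\}$ does not. So \eqref{eq:star} applies to
$S^\circ$, and $p\in P\subseteq\{p,p'\}$.

\emph{Step 3: the set $\{p\}$.} If $P=\{p\}$, we are done. Otherwise $P$ is $\{p'\}$ or
$\{p,p'\}$. Accordingly $S_1=N(P)$ and $T_1=N(S_1)$ are
\[
S_1=\{t\},\ T_1=\{p',q,b_0\}\qquad\text{or}\qquad S_1=\{r,t\},\ T_1=\{p,p',q,b_0\}.
\]
We determine $\Box T_1$. It contains $t$ and $u_0$, and it contains $r$ exactly in the second
case, since $N(r)=\{p,q\}$. It does not contain $a$, whose neighborhood is infinite, and it does
not contain $u_j$ for $j\ge1$, since $b_j\in N(u_j)\setminus T_1$. In both cases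
$\Box T_1\setminus S_1=\{u_0\}$. As in Example~\ref{ex:u5},
$\{u_0\}^\circ=U\setminus\{a,t,u_0,u_1\}$ contains $r$ but neither $a$ nor $t$. So
$\Box\bigl(\{u_0\}^\circ\bigr)=\{p\}$ by \eqref{eq:star}.

There are three ways to form $S$ in Step~1, two times two in Step~2, and two in Step~3: at most
$24$ terms.
\end{proof}

\begin{remark}
The second exceptional point $p'$ cannot simply be omitted. Suppose that $p'$ is removed from $X$,
with $\alpha=\emptyset$. Put $R=\{a,r,u_1,u_2\}$ and $Q=\{p,b_1\}$. Then $N(Q)=R$,
$N(R)=D$, $N(U\setminus R)=D\setminus Q$ and $N(D\setminus Q)=U$. So the sets $Y$ with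
$Y\cap U\in\{\emptyset,R,U\setminus R,U\}$ and $Y\cap D\in\{\emptyset,Q,D\setminus Q,D\}$ are
closed under Boolean operations, ${\uparrow}$ and ${\downarrow}$. The upsets among them form a
finite subalgebra that contains $U\cup Q\notin\{0,m,1\}$ but not $g$, and the analogue of
Lemma~\ref{lem:locate} fails.
\end{remark}

\section{Walking along the fence; proof of Theorem~\ref{thm:A}}\label{sec:generate}

\begin{lemma}\label{lem:generate}
$A$ is generated by $g$ as an $\mathrm{H}^+$-algebra, and hence also as a double Heyting algebra.
\end{lemma}

\begin{proof}
Let $B$ be the $\mathrm{H}^+$-subalgebra generated by $g$. Then $m=\mu(g)\in B$ and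
$\{p\}\in B_D$. By the calculus of Section~\ref{sec:calculus} we obtain, one after the other:
\begin{itemize}
\item $\{r\}=N(p)$; then $\{q\}=N(r)\setminus\{p\}$; then $\{a,t\}=N(q)\setminus\{r\}$;
\item $\{p'\}=\Box\{a,t\}$, because each of $p,q,b_j,c_j$ has a neighbor among $r$ and the $u_i$;
\item $\{t\}=N(p')$ and $\{a\}=\{a,t\}\setminus\{t\}$; then $\{b_0\}=N(t)\setminus\{p',q\}$;
\item $\{u_0\}=\Box\{b_0\}$, as no other element of $U$ has all its neighbors in $\{b_0\}$;
\item $\{u_1\}=N(b_0)\setminus\{a,t,u_0\}$.
\end{itemize}
Suppose that $\{b_{j-1}\}$ and $\{u_j\}$ have been obtained, $j\ge1$. The set $\Box\{a,u_j\}$ is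
$\{c_j\}$ if $j\in\alpha$, and empty otherwise. Removing it and $\{b_{j-1}\}$ from $N(u_j)$ we get
$\{b_j\}$. Then $\{u_{j+1}\}=N(b_j)\setminus\{a,u_j\}$. By induction $B_U$ and $B_D$ contain all
singletons, and hence all finite and all cofinite subsets of $U$, respectively $D$.

It remains to put the two levels together. Let $x\in A$, $S=x\cap U$, $T=x\cap D$. Then $S\in B$
and $U\cup T\in B$, and $T\subseteq\Box S$ because $x$ is an upset. From
$\neg S=(U\setminus S)\cup(D\setminus N(S))$ we get
\[
\neg\neg S=X\setminus{\downarrow}\neg S=S\cup\bigl(N(S)\setminus N(U\setminus S)\bigr)=S\cup\Box S;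
\]
the last step holds because every $d$ has a neighbor, so that $\Box S\subseteq N(S)$. Hence
$x=S\cup T=\neg\neg S\wedge(U\cup T)\in B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $A=A_\alpha$ for any $\alpha$, in the signature of $\mathcal C$. Hypotheses (i) and (ii) of
Proposition~\ref{prop:criterion} were checked in Section~\ref{sec:algebra}, with $k=3$, and (iii)
is Lemmas~\ref{lem:locate} and~\ref{lem:generate}. The theorem is part~(b) of the proposition.
\end{proof}

\section{Continuum many examples; proof of Theorem~\ref{thm:B}}\label{sec:B}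

We show that $\alpha$ can be recovered from $\mathrm{Var}(A_\alpha)$. Let
$\mathrm{Var}(A_\alpha)=\mathrm{Var}(A_\beta)$. By Proposition~\ref{prop:criterion}(c),
$A_\alpha\cong A_\beta$. It remains to recover first the poset and then $\alpha$.

\emph{The poset $X_\alpha$ is determined by the lattice $A_\alpha$.} For $z\in X_\alpha$ the sets
${\uparrow}z$ and ${\uparrow}z\setminus\{z\}$ are finite upsets, and so they lie in $A_\alpha$. An upset
properly contained in ${\uparrow}z$ cannot contain $z$, so ${\uparrow}z\setminus\{z\}$ is the
greatest element of $A_\alpha$ strictly below ${\uparrow}z$. Conversely, suppose that among the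
elements of $A_\alpha$ strictly below $x\in A_\alpha$ there is a greatest one, $y$. Choose
$z\in x\setminus y$. Then ${\uparrow}z\le x$ and ${\uparrow}z\not\le y$, so ${\uparrow}z$ is not
strictly below $x$, that is, ${\uparrow}z=x$. Thus
the elements with a greatest strict lower bound are exactly the ${\uparrow}z$. As
${\uparrow}z\subseteq{\uparrow}w$ iff $w\le z$, they form a poset dually isomorphic to $X_\alpha$.
An isomorphism $A_\alpha\cong A_\beta$ therefore induces an order isomorphism
$\varphi:X_\alpha\to X_\beta$.

\emph{The poset $X_\alpha$ determines $\alpha$.} The map $\varphi$ preserves maximal elements,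
minimal elements, neighbors, and the \emph{degree} $|N(z)|$. We say that $\varphi$ fixes an element
if it sends it to the element of the same name.
\begin{itemize}
\item $\varphi$ fixes $a$, the only element of infinite degree.
\item The minimal elements not below $a$ are $p$ and $p'$. Their unique neighbors $r$ and $t$ have
degrees $2$ and $3$. So $\varphi$ fixes $p,p',r,t$.
\item It fixes $q$, the other neighbor of $r$, and $b_0$, the remaining neighbor of $t$.
\item The remaining neighbors of $b_0$ are $u_0$, of degree $1$, and $u_1$, of degree at least $2$.
So $\varphi$ fixes both.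
\item Suppose that $\varphi$ fixes $b_{j-1}$ and $u_j$, where $j\ge1$. The remaining neighbors of
$u_j$ are $b_j$, of degree $3$, and, iff $j$ is in the index set, $c_j$, of degree $2$. So
$j\in\alpha\iff j\in\beta$, and $\varphi$ fixes $b_j$. Then it fixes $u_{j+1}$, the remaining
neighbor of $b_j$.
\end{itemize}
Hence $\alpha=\beta$. So the $2^{\aleph_0}$ subsets $\alpha$ give pairwise different varieties
$\mathrm{Var}(A_\alpha)$, each with exactly four subvarieties and not finitely generated. There are
no more than $2^{\aleph_0}$ varieties altogether, since in a countable language there are only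
countably many identities.

Finally, by the fact recalled in the introduction, a variety other than the trivial one,
$\mathrm{Var}(\mathbf 2)$ and $\mathrm{Var}(\mathbf 3)$ properly contains these three. So it has at
least four subvarieties, and if it has exactly four it covers $\mathrm{Var}(\mathbf 3)$. The three
exceptions are finitely generated. This proves Theorem~\ref{thm:B}. \qed

\section{A positive range; proof of Theorem~\ref{thm:C}}\label{sec:C}

In the examples the operation $^+$ takes many values, and this is what makes the zigzags possible.
For instance, $g^+=X\setminus\{p\}$ and $g^{++}=\{p,r\}$, so that $g^+\wedge g^{++}=\{r\}\ne0$. The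
identity $x^+\wedge x^{++}=0$ forces $^+$ to be almost trivial on s.i.\ algebras, and then the
question becomes one about Heyting algebras.

\begin{lemma}\label{lem:stone}
Let $A\in\mathcal H^+$ be s.i.\ and satisfy $x^+\wedge x^{++}=0$. Then $x^+=1$ for all $x\ne1$.
Consequently every Heyting subalgebra of $A$ is an $\mathrm{H}^+$-subalgebra, and it is simple as
an $\mathrm{H}^+$-algebra.
\end{lemma}

\begin{proof}
Let $c\in A$ have a complement $c'$, and let $\theta_c=\{(x,y):x\wedge c=y\wedge c\}$. This is a
Heyting congruence. It also respects $^+$. To see this, we claim that $x^+\wedge c$ is the least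
$z\le c$ with $(x\wedge c)\vee z=c$; this depends only on $x\wedge c$. First,
$(x\wedge c)\vee(x^+\wedge c)=(x\vee x^+)\wedge c=c$. Second, if $z\le c$ and $(x\wedge c)\vee z=c$,
then $x\vee z\vee c'=1$. So $x^+\le z\vee c'$ and $x^+\wedge c\le z$.

If $x\wedge c=y\wedge c$ and $x\wedge c'=y\wedge c'$, then $x=y$. So $\theta_c\cap\theta_{c'}$ is
the identity, and as $A$ is s.i., one of $\theta_c,\theta_{c'}$ is the identity. Since
$(c,1)\in\theta_c$ and $(c',1)\in\theta_{c'}$, we get $c=1$ or $c'=1$, that is, $c\in\{0,1\}$.

Now $x^+\vee x^{++}=1$ always holds, and $x^+\wedge x^{++}=0$ by hypothesis. So $x^+$ is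
complemented, and $x^+\in\{0,1\}$. If $x^+=0$, then $x=x\vee x^+=1$. This proves the first claim.

Hence every Heyting subalgebra is closed under $^+$. It is nontrivial, since it contains $0\ne1$.
On it $\delta(x)=\neg(x^+)=0$ for all $x\ne1$, and $\delta(1)=1$. So a congruence that contains a
pair $(x,y)$ with $x\ne y$ contains $(z,1)$ with $z=(x\to y)\wedge(y\to x)\ne1$, and hence
$(\delta(z),\delta(1))=(0,1)$.
\end{proof}

The rest of the argument needs two facts about Heyting algebras of bounded depth. Define Heyting
terms
\[
f_0=0,\qquad f_i=x_i\vee(x_i\to f_{i-1})\quad(i\ge1).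
\]
The identity $f_k=1$ bounds the depth by $k$, in the following sense.

\begin{lemma}\label{lem:chain}
If the identity $f_k=1$ fails in a Heyting algebra $A$, then $A$ has a Heyting subalgebra that is
a chain with $k+2$ elements.
\end{lemma}

\begin{proof}
For all values of the variables, $f_{i-1}\le x_i\to f_{i-1}\le f_i$ and
\[
f_i\to f_{i-1}=(x_i\to f_{i-1})\wedge\bigl((x_i\to f_{i-1})\to f_{i-1}\bigr)\le f_{i-1},
\]
so $f_i\to f_{i-1}=f_{i-1}$. Choose values with $f_k\ne1$. If $f_i=f_{i-1}$ for some $i\le k$, then
$f_{i-1}=f_i\to f_{i-1}=1$, and so $f_k=1$, a contradiction. Hence $0=f_0<f_1<\dots<f_k<1$. This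
chain is closed under $\to$: for $j>i$ we have $f_i\le f_j\to f_i\le f_{i+1}\to f_i=f_i$, and
$1\to f_i=f_i$; if $x\le y$, then $x\to y=1$.
\end{proof}

The next lemma is a known result on finite depth; we include a short proof.

\begin{lemma}\label{lem:finite}
A finitely generated Heyting algebra satisfying $f_n=1$ for some $n$ is finite.
\end{lemma}

\begin{proof}
We show by induction on $n$ that the Heyting algebras generated by $k$ elements and satisfying
$f_n=1$ have at most $M(k,n)$ elements for some finite number $M(k,n)$. If $n=0$, then $0=1$ and
the algebra is trivial.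

Let $n\ge1$. First let $A$ be an s.i.\ such algebra, and let $\epsilon$ be its greatest element
different from $1$.
Putting $x_n=\epsilon$ in $f_n=1$ gives $\epsilon\vee(\epsilon\to f_{n-1})=1$. Elements other than
$1$ are $\le\epsilon$, so $1$ is not a join of two smaller elements, and $\epsilon\to f_{n-1}=1$.
Thus $\epsilon\le f_{n-1}$ for all values of $x_1,\dots,x_{n-1}$. This means that the quotient of
$A$ by the filter ${\uparrow}\epsilon$ satisfies $f_{n-1}=1$, so it has at most $M(k,n-1)$
elements. Its congruence is $x\wedge\epsilon=y\wedge\epsilon$, and it identifies only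
$\epsilon$ and $1$. Hence $|A|\le M(k,n-1)+1$.

Therefore there are, up to isomorphism, only finitely many pairs consisting of an s.i.\ algebra
satisfying $f_n=1$ and a generating $k$-tuple. An arbitrary $k$-generated algebra satisfying $f_n=1$
embeds into the product of its s.i.\ quotients. Mark each quotient by the images of the $k$
generators; quotients isomorphic as marked algebras have the same kernel, so only finitely many
factors are needed. So the size is at most the product of the sizes of all the marked s.i.\
algebras, one from each isomorphism class. This product is the required $M(k,n)$.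
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Up to isomorphism, $\mathcal V$ has only finitely many finite s.i.\ members.} Suppose that
$F_1,F_2,\dots$ are pairwise nonisomorphic finite s.i.\ members. As $\mathcal V$ has finitely many
subvarieties, $\mathrm{Var}(F_i)$ is the same variety for infinitely many $i$. This variety is
generated by one finite algebra and has infinitely many s.i.\ members, contrary to J\'onsson's
Lemma.

\emph{$\mathcal V$ has no infinite s.i.\ member.} Let $n\ge2$ bound the sizes of the finite s.i.\
members, and suppose that $A\in\mathcal V$ is s.i.\ and infinite. By Lemma~\ref{lem:stone}, every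
finite Heyting subalgebra of $A$ is a simple $\mathrm{H}^+$-algebra in $\mathcal V$, so
it has at most $n$ elements. In particular $A$ has no Heyting subalgebra that is a chain with
$n+1$ elements. By Lemma~\ref{lem:chain} with $k=n-1$, $A$ satisfies $f_{n-1}=1$. By
Lemma~\ref{lem:finite}, the Heyting subalgebra generated by $n+1$ distinct elements of $A$ is
finite. But it has more than $n$ elements, a contradiction.

So all s.i.\ members of $\mathcal V$ are finite, there are finitely many of them up to isomorphism,
and they generate $\mathcal V$.
\end{proof}

The proof shows what goes wrong for $A_\alpha$. As a Heyting algebra of upsets of a poset of height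
two, $A_\alpha$ satisfies $f_2=1$: we have $f_1=x_1\cup\neg x_1\supseteq U$, so
$x_2\setminus f_1\subseteq D$ is a downset, $x_2\to f_1=X\setminus(x_2\setminus f_1)$, and $f_2=X$.
By Lemma~\ref{lem:finite}, all its finitely generated Heyting subalgebras are finite. But they need
not be closed under $^+$. In particular, none that contains $g$ is: by Lemma~\ref{lem:generate} the
single element $g$ generates all of $A_\alpha$ as an $\mathrm{H}^+$-algebra.

\begin{thebibliography}{1}
\bibitem{DHA} \emph{Double Heyting Algebras},
\url{http://cjtaylor.id.au/wp-content/uploads/2016/12/cjtaylor-thesis.pdf}.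
\end{thebibliography}

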